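\title{A degree sequence condition for Hamilton cycles in subgraphs of random graphs}

\begin{abstract}
Fix $0<\varepsilon<1/2$. We prove that there is a constant $C=C(\varepsilon)$ such that, for $p\ge C\log n/n$, asymptotically almost surely the following holds: every spanning subgraph of $G_{n,p}$ whose degree sequence $d_1\le\dots\le d_n$ satisfies $d_i\ge(i+\varepsilon n)p$ or $d_{n-i-\varepsilon n}\ge(n-i+\varepsilon n)p$ for all $i<n/2$ is Hamiltonian. This confirms a conjecture stated for $p\gg\log n/n$. The proof splits the vertex set into $\Theta(\log n)$ layers by an iterated application of the Local Lemma, covers almost all vertices by paths made of perfect matchings between consecutive layers, and merges these paths into one cycle by a network of switches built in advance. We also prove a converse in which the error terms change sign.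
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G_{n,p}$ be the binomial random graph on $[n]=\{1,\dots,n\}$, in which each pair of vertices is joined independently with probability $p=p(n)$. A statement holds \emph{asymptotically almost surely} (a.a.s.) if its probability tends to $1$ as $n\to\infty$. A graph is \emph{Hamiltonian} if some cycle passes through all of its vertices. The degree sequence $(d_1,\dots,d_n)$ of an $n$-vertex graph is always listed in non-decreasing order, and $\log$ is the natural logarithm.

Suppose that an adversary looks at an outcome of $G_{n,p}$ and deletes edges. How large must the remaining degrees be for the remaining graph $G$ to be Hamiltonian, whatever the adversary did? Since the adversary sees the outcome, $G$ is not a random graph. We know two things about it: lower bounds on its degrees, and upper bounds on its edge densities inherited from $G_{n,p}$.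

\subsection*{An obstruction}
For $1\le i<n/2$ let $A_i=[i]$ and $H_i=\{i+1,\dots,2i-1\}$, and let $K^{(i)}$ be obtained from the complete graph on $[n]$ by deleting all edges inside $A_i$ and all edges between $A_i$ and $[n]\setminus(A_i\cup H_i)$. Along an oriented Hamilton cycle, the successors of the $i$ vertices of $A_i$ would be $i$ distinct vertices of $H_i$, and $|H_i|=i-1$. So no spanning subgraph of $K^{(i)}$ is Hamiltonian. In $K^{(i)}$ there are $i$ vertices of degree $i-1$, then $n-2i+1$ vertices of degree $n-i-1$, and $i-1$ vertices of degree $n-1$. Every spanning subgraph of $K^{(i)}$ therefore has $d_i<i$ and $d_{n-i+1}<n-i$. A degree sequence can rule out this obstruction in two ways: it may have fewer than $i$ entries below $i$, so that there are not enough candidates for $A_i$, or it may have at least $i$ entries that are at least $n-i$, which are too many to fit into $H_i$.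

In $G_{n,p}$ the adversary may keep exactly the edges that lie in $K^{(i)}$, and all degrees are then multiplied by about $p$. One is led to guess that these two alternatives, scaled by $p$ and with some room for fluctuations, force a Hamilton cycle. For $0<\varepsilon<1/2$ consider the condition
\begin{equation}\label{eq:star}
\text{for all } 1\le i<n/2:\qquad d_i\ge(i+\varepsilon n)p\quad\text{or}\quad d_{n-i-\varepsilon n}\ge(n-i+\varepsilon n)p. \tag{$\star$}
\end{equation}
A non-integer index is rounded up or down to an integer; everything below holds for any such convention.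

\subsection*{Results}
Condon, Espuny D\'iaz, Kim, K\"uhn and Osthus proved that the first alternative suffices when it holds for every $i$: for every $\varepsilon>0$ there is $C>0$ such that, for $p\ge C\log n/n$, a.a.s.\ every spanning subgraph of $G_{n,p}$ with $d_i\ge(i+\varepsilon n)p$ for all $i<n/2$ is Hamiltonian. The following conjecture is posed in \cite{problem}: \emph{if $p\gg\log n/n$, that is, $pn/\log n\to\infty$, then a.a.s.\ every spanning subgraph of $G_{n,p}$ satisfying \eqref{eq:star} is Hamiltonian.} We consider it for fixed $0<\varepsilon<1/2$. This is the non-trivial range, and in it every index $n-i-\varepsilon n$ with $i<n/2$ is positive.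

\begin{theorem}\label{thm:main}
For every $0<\varepsilon<1/2$ there is $C=C(\varepsilon)$ such that, if $p=p(n)\ge C\log n/n$, then a.a.s.\ every spanning subgraph $G$ of $G_{n,p}$ satisfying \eqref{eq:star} is Hamiltonian.
\end{theorem}

If $p\gg\log n/n$, then $p\ge C(\varepsilon)\log n/n$ for all large $n$, so Theorem~\ref{thm:main} implies the conjecture for every fixed $0<\varepsilon<1/2$. The proof does not use the result quoted above. For $p=1$ the theorem is a statement about all graphs on a large number of vertices, and already there the second alternative of \eqref{eq:star} admits graphs that the first alone excludes.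

\begin{example}
Let $p=1$, $\varepsilon=1/25$ and $n=10N\ge50$. Take disjoint sets $A,A'$ of size $2N$ and $H,H'$ of size $3N$; make $H\cup H'$ a clique, and join $A$ completely to $H$ and $A'$ completely to $H'$. There are $0.4n$ vertices of degree $0.3n$ and $0.6n$ vertices of degree $0.8n-1$. The first alternative of \eqref{eq:star} holds for $i\le0.26n$ and for $0.4n<i<n/2$, and it fails for $0.26n<i\le0.4n$. For these $i$ the rounded index $n-i-\varepsilon n$ exceeds $0.4n$, and $n-i+\varepsilon n<0.78n\le0.8n-1$, so the second alternative holds.
\end{example}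

The graphs $K^{(i)}$ give a converse. If for some $i$ both alternatives fail by a margin, then degrees at least as large as the $d_j$ do not force a Hamilton cycle. The assumption $d_n\le(1-\varepsilon)np$ keeps the sequence below the degrees of $G_{n,p}$ itself, which are about $np$.

\begin{theorem}\label{thm:converse}
Let $0<\varepsilon<1/2$. There is $C'$ such that for $p\ge C'\log n/n$, a.a.s.\ the following holds. Let $0\le d_1\le\dots\le d_n\le(1-\varepsilon)np$ be any sequence for which some $2\le i<n/2$ satisfies
\[
d_i\le(i-\varepsilon n)p\qquad\text{and}\qquad d_{n-i+1}\le(n-i-\varepsilon n)p .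
\]
Then $G_{n,p}$ has a non-Hamiltonian spanning subgraph whose degree sequence $(d'_1,\dots,d'_n)$ satisfies $d'_j\ge d_j$ for all $j$.
\end{theorem}

Section~\ref{sec:idea} explains the construction behind Theorem~\ref{thm:main} on a small case; Sections~\ref{sec:tools}--\ref{sec:network} carry it out. Theorem~\ref{thm:converse} is independent of this and is proved in Section~\ref{sec:converse}.

\section{Strands and switches}\label{sec:idea}

We cannot ask for any particular edge of $G$. What survives the adversary is expansion: condition \eqref{eq:star} and the density bounds force vertex sets to have large neighborhoods (Lemma~\ref{lem:expand}). Expansion produces perfect matchings between sets of equal size, and short paths between prescribed pairs of vertices. The Hamilton cycle is assembled from these two kinds of objects.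

\subsection*{Strands}
Set a few vertices aside and split the others into layers $V_1,\dots,V_q$ of equal size $L$. Perfect matchings between consecutive layers form $L$ disjoint paths, the \emph{strands}, which cover all layers. Let $b_1,\dots,b_L$ be the vertices of the first layer and $a_1,\dots,a_L$ those of the last; the strand starting at $b_\ell$ ends at $a_{\phi(\ell)}$ for some permutation $\phi$. If each $a_\ell$ is joined back to $b_\ell$ by a path through vertices set aside, the \emph{line} $\ell$, we obtain disjoint cycles, one for each cycle of $\phi$. We have no control over $\phi$. Moreover, the strands must cover every vertex not used by the lines, so the lines have to be built first, when $\phi$ is not yet known. We therefore need a system of lines that can be rewired afterwards \emph{without changing its vertex set}.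

\subsection*{Switches with two tracks}
Suppose that lines $1$ and $2$ contain edges $u_1v_1$ and $u_2v_2$, traversed from $u$ to $v$, and that $u_1v_2$ and $u_2v_1$ are also edges of $G$. The $4$-cycle $u_1v_1u_2v_2$ is a \emph{switch}: we may use its straight perfect matching $\{u_1v_1,u_2v_2\}$ or its crossed one $\{u_1v_2,u_2v_1\}$, and both cover the same four vertices. If the two edges in use lie on different cycles, changing the state merges these cycles; if they lie on the same cycle, changing the state splits it. Place a switch on lines $t$ and $t+1$ for each $t<L$, as in Figure~\ref{fig:network}, and treat the switches in order, changing the state of a switch exactly when its two edges in use lie on different cycles.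

Take $L=3$, with switches on $u_1,u_2,v_1,v_2$ and on $u'_2,u'_3,v'_2,v'_3$, both straight at the start. If $\phi$ is the identity, there are three cycles; crossing the first switch merges the cycles of lines $1$ and $2$, and crossing the second adds the cycle of line $3$. If $\phi=(1\,3)$, there are two cycles, one through lines $1$ and $3$ and one through line $2$. Crossing the first switch gives the single cycle
\[
a_1\to u_1v_2\to u'_2v'_2\to b_2\to a_2\to u_2v_1\to b_1\to a_3\to u'_3v'_3\to b_3\to a_1,
\]
where each arrow is a path. The second switch now stays straight; crossing it would split off the cycle $a_1\to u_1v_2\to u'_2v'_3\to b_3\to a_1$. In general, after step $t$ the first $t$ switches lie on one cycle, because no step splits a cycle and consecutive switches are joined by a piece of their common line.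

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1,yscale=1.1]
\draw[line width=2pt,gray!60] (0,2)--(2,2) (3,2)--(8,2) (0,1)--(2,1) (3,1)--(5,1) (6,1)--(8,1) (0,0)--(5,0) (6,0)--(8,0);
\draw[thick] (2,2)--(3,2) (2,1)--(3,1) (5,1)--(6,1) (5,0)--(6,0);
\draw[thick,dashed] (2,2)--(3,1) (2,1)--(3,2) (5,1)--(6,0) (5,0)--(6,1);
\fill (0,2) circle (2pt) node[left] {$a_1$} (0,1) circle (2pt) node[left] {$a_2$} (0,0) circle (2pt) node[left] {$a_3$};
\fill (8,2) circle (2pt) node[right] {$b_1$} (8,1) circle (2pt) node[right] {$b_2$} (8,0) circle (2pt) node[right] {$b_3$};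
\fill (2,2) circle (2pt) node[above] {$u_1$} (3,2) circle (2pt) node[above] {$v_1$} (2,1) circle (2pt) node[below] {$u_2$} (3,1) circle (2pt) node[below] {$v_2$};
\fill (5,1) circle (2pt) node[above] {$u'_2$} (6,1) circle (2pt) node[above] {$v'_2$} (5,0) circle (2pt) node[below] {$u'_3$} (6,0) circle (2pt) node[below] {$v'_3$};
\end{tikzpicture}
\caption{A switching network with three lines and two switches, traversed from left to right. Gray segments are paths that are always used. Each switch is a $4$-cycle, of which either the two solid or the two dashed edges are used. Paths from the $b_\ell$ back to the $a_\ell$, in an order not known in advance, are not drawn; for every such order some choice of states gives a single cycle.}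
\label{fig:network}
\end{figure}

\subsection*{Switches with many tracks}
The expected number of cycles of length $l$ in $G_{n,p}$ is at most $(np)^l$. For $np=C\log n$ there are thus far too few $4$-cycles, and $n^{1-o(1)}$ disjoint cycles must mostly have length of order at least $\log n/\log\log n$. We build cycles of length $2h$ with $h=O(\log n/\log\log n)$. Both perfect matchings of such a cycle have $h$ edges, so the switch acts on $h$ lines, and crossing it permutes them by an \emph{$h$-cycle} $\zeta$ (a permutation of $h$ points with a single cycle). If $\pi$ is the permutation describing how the rest of the structure leads from the exits of the switch back to its entries, the cycles through the switch correspond to the cycles of $\pi$ or of $\pi\zeta$. One switch no longer suffices: for $h=4$ and $\pi=(1\,2)$, the permutation $\pi$ is not a $4$-cycle, and $\pi\zeta$ is even, so it is not a $4$-cycle either. Lemma~\ref{lem:universal} shows that $K=O(\log h)$ suitable switches in series work for every $\pi$.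

\subsection*{The number of layers}
Each line passes through about $K$ switches, and consecutive switches are joined by paths of length $h$. The network therefore has about $LKh=O(L\log n)$ vertices. It must fit into a small constant fraction of the vertex set, which forces $L\le n/(C_1\log n)$ with $C_1$ large, and hence $q\approx C_1\log n$ layers. The typical degree into one layer, $D=np/q$, may then be only a large constant. This is the source of the two main technical difficulties: controlling edge densities between layers (Section~\ref{sec:gamma}) and giving every vertex its share of neighbors in the adjacent layers (Section~\ref{sec:layers}).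

\section{Tools and constants}\label{sec:tools}

Throughout, $V=[n]$ and $\Gamma=G_{n,p}$. For a graph $F$ on $V$ and $X,Y\subseteq V$ let $e_F(X,Y)$ be the number of pairs $(x,y)\in X\times Y$ with $xy\in E(F)$; for disjoint sets this is the number of edges between them. Let $N_F(X)$ be the set of vertices with a neighbor in $X$, and $\deg_F(v,X)$ the number of neighbors of $v$ in $X$. We write $a\pm b$ for a number in $[a-b,a+b]$.

\subsection*{Tail bounds}
Let $Z$ be a sum of $m$ independent indicator variables with mean $\mu$. We use
\begin{align}
&\mathbb{P}(Z>(1+t)\mu)\le e^{-t^2\mu/3},\quad \mathbb{P}(|Z-\mu|>t\mu)\le2e^{-t^2\mu/3}\quad(0<t\le1), \label{eq:chernoff}\\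
&\mathbb{P}(|Z-\mu|>y)\le2e^{-2y^2/m}\quad(y>0), \label{eq:hoeffding}\\
&\mathbb{P}(Z\ge y)\le(e\mu/y)^y\quad(y>0). \label{eq:tail}
\end{align}
The first two lines are the inequalities of Chernoff and Hoeffding. The third is trivial for $y\le\mu$, and for $y>\mu$ it is Markov's inequality applied to $z^Z$ with $z=y/\mu$, since $\mathbb{E}z^Z\le e^{\mu(z-1)}$. We also use $\binom na\le(en/a)^a$.

\subsection*{Matchings}
Hall's theorem states that a bipartite graph with classes $O$ and $O'$ has a matching covering $O$ if every $S\subseteq O$ has at least $|S|$ neighbors in $O'$. To find many disjoint paths at once we need a version for hypergraphs; a \emph{matching} is again a set of pairwise disjoint edges.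

\begin{theorem}[Haxell \cite{haxell}]\label{thm:haxell}
Let $\mathcal H$ be a hypergraph on a disjoint union $\mathcal X\cup\mathcal Y$ in which every edge has exactly one vertex in $\mathcal X$ and $h-1$ vertices in $\mathcal Y$. Suppose that for all nonempty $S\subseteq\mathcal X$ and all $F\subseteq\mathcal Y$ with $|F|\le(2h-3)(|S|-1)$ some edge meets $S$ and avoids $F$. Then $\mathcal H$ has a matching covering $\mathcal X$.
\end{theorem}

For $h=2$ the hypothesis says that the neighborhood of $S$ is not contained in a set of size $|S|-1$, which is Hall's condition.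

\subsection*{The Local Lemma}
Besides the existence of an outcome avoiding all bad events, we need to know that conditioning on this does not distort other probabilities much.

\begin{lemma}\label{lem:lll}
Let $\mathcal A$ be a finite family of events, each determined by some of finitely many independent random bits. Write $A\sim B$ if $A,B$ are different members of $\mathcal A$ that share a bit. Suppose that $0\le x_A\le\frac12$ and $\mathbb{P}(A)\le x_A\prod_{B\sim A}(1-x_B)$ for all $A\in\mathcal A$. Then the event $\Omega_{\mathcal A}$ that no member of $\mathcal A$ occurs has positive probability. If $E$ is an event determined by some of the bits and $\mathcal N$ is the family of members of $\mathcal A$ sharing a bit with $E$, then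
\begin{equation}\label{eq:lll}
\mathbb{P}(E\mid\Omega_{\mathcal A})\le\mathbb{P}(E)\prod_{A\in\mathcal N}(1-x_A)^{-1}\le\mathbb{P}(E)\exp\Big(2\sum_{A\in\mathcal N}x_A\Big).
\end{equation}
\end{lemma}

\begin{proof}
For $\mathcal S\subseteq\mathcal A$ let $\Omega_{\mathcal S}$ be the event that no member of $\mathcal S$ occurs. We show by induction on $|\mathcal S|$ that $\mathbb{P}(\Omega_{\mathcal S})>0$ and $\mathbb{P}(A\mid\Omega_{\mathcal S})\le x_A$ for all $A\in\mathcal A\setminus\mathcal S$. For $\mathcal S=\emptyset$ this follows from the hypothesis. Let $\mathcal S\ne\emptyset$. For any partition $\mathcal S=\mathcal S_1\cup\mathcal S_2$ with $\mathcal S_1=\{B_1,\dots,B_l\}\ne\emptyset$, the chain rule and the induction hypothesis give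
\[
\mathbb{P}(\Omega_{\mathcal S_1}\mid\Omega_{\mathcal S_2})=\prod_{i=1}^l\Big(1-\mathbb{P}\big(B_i\mid\Omega_{\mathcal S_2\cup\{B_1,\dots,B_{i-1}\}}\big)\Big)\ge\prod_{B\in\mathcal S_1}(1-x_B),
\]
since all families conditioned on are proper subfamilies of $\mathcal S$. The case $\mathcal S_2=\emptyset$ gives $\mathbb{P}(\Omega_{\mathcal S})>0$, and then the inequality is also meaningful, and trivial, for $\mathcal S_1=\emptyset$. For $A\notin\mathcal S$ take $\mathcal S_1=\{B\in\mathcal S:B\sim A\}$. Then $A$ is independent of $\Omega_{\mathcal S_2}$, so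
\[
\mathbb{P}(A\mid\Omega_{\mathcal S})\le\frac{\mathbb{P}(A\mid\Omega_{\mathcal S_2})}{\mathbb{P}(\Omega_{\mathcal S_1}\mid\Omega_{\mathcal S_2})}\le\mathbb{P}(A)\prod_{B\in\mathcal S_1}(1-x_B)^{-1}\le x_A .
\]
The same computation with $E$, $\mathcal A$, $\mathcal N$ in place of $A$, $\mathcal S$, $\mathcal S_1$ gives the first inequality in \eqref{eq:lll}; the second uses $(1-x)^{-1}\le e^{2x}$ for $0\le x\le\frac12$.
\end{proof}

\subsection*{Constants}
Fix $0<\varepsilon<1/2$ and put
\begin{gather*}
T=\lceil8/\varepsilon\rceil,\quad\gamma=\frac\varepsilon{100},\quad\rho=\frac{\varepsilon\gamma}{100},\quad w=1-\gamma-\rho,\quad\eta=\frac\rho{1000},\quad\delta=\Big(\frac\varepsilon{2e}\Big)^2,\\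
r_0=\lceil2/\varepsilon\rceil+2,\quad\kappa=\frac\rho{2(4r_0+3)},\quad\theta=\frac{\varepsilon\kappa}4,\quad\beta=\frac{\theta^2}{8e^3},\quad C_1=\frac{1000}\beta .
\end{gather*}
Degrees will be measured in steps of $np/T$; the numbers $w,\gamma,\rho$ are the proportions of three types of vertices; $\eta$ is the relative error in all estimates; $\kappa$ is the proportion of vertices in each of $4r_0+3$ cells from which the network is built; $\theta$ and $\beta$ govern the expansion of small sets. We use freely that
\[
\frac1T\le\frac\varepsilon8,\qquad\eta\le\frac\varepsilon{10^7},\qquad\frac\eta2\le\delta\le\frac\varepsilon3,\qquad w\ge1-\frac\varepsilon{90},\qquad\beta\le\eta\kappa\le\frac{\varepsilon\kappa}8,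
\]
where $\beta\le\eta\kappa$ holds because $\beta=\varepsilon^2\kappa^2/(128e^3)$ and $\kappa\le\rho=1000\eta$. Next, $D_0$ is a large constant, and then $C\ge2C_1D_0$ is a large constant. Both are subject to finitely many lower bounds that depend only on $\varepsilon$ and are stated where they are used. Let $p\ge C\log n/n$; the phrase ``$n$ large'' always refers to a threshold depending only on $\varepsilon$.

Let $q=2^k$ be the power of two with $C_1\log n\le q<2C_1\log n$, and put
\[
n'=n/q,\qquad D=np/q=pn'\ge C/(2C_1)\ge D_0 .
\]
Thus $n'$, a real number, is the average size of a layer. Finally put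
\[
g=\theta np/16,\qquad f=\lfloor g/2\rfloor,\qquad j_0=\lceil\log n/\log f\rceil,\qquad h=4j_0+2r_0 .
\]
Small sets will grow by a factor $f$ in each step, so $j_0$ steps reach the scale $n$; and $h$, which is even and at least $4$, is the length of all connecting paths. For $n$ large, $f\ge(np)^{1/2}\ge(\log n)^{1/2}$, so $j_0\le2\log n/\log\log n+1$ and $h\le9\log n/\log\log n\le\log n$. Hence, for $n$ large,
\begin{equation}\label{eq:h}
h\log_2h\le13\log n,\qquad h=o(np),\qquad h=o(n').
\end{equation}

\section{Edge distribution in the random graph}\label{sec:gamma}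

All that we use about $\Gamma$ is collected in Lemma~\ref{lem:gamma}, and all of it consists of upper bounds, since lower bounds do not pass to subgraphs. Properties (G1)--(G3) follow from union bounds. For subsets of layers a union bound fails: there are about $(eq)^{2n'}$ pairs of sets of size $n'$, while such a pair is too dense with probability $e^{-\Theta(Dn')}$, and $q\to\infty$ while $D$ may be bounded. But we only need the pairs that end up inside neighboring layers. The layers will be chosen at random, depending on $G$, and a set $Z$ will receive prescribed labels with probability at most $e^{|Z|/2}q^{-|Z|}$. We therefore weight each bad pair with the resulting bound for the probability that it lands in neighboring layers. The total weight $\Psi$ depends on $\Gamma$ alone, and the factor $q^{-|Z|}$ cancels the powers of $q$ in the count.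

Let $\mathcal B$ be the set of pairs $(X,Y)$ of disjoint subsets of $V$ such that
\begin{itemize}
\item[(a)] $\eta n'/2\le|X|,|Y|\le2n'$ and $e_\Gamma(X,Y)>(1+\eta)p|X||Y|$, or
\item[(b)] $1\le|X|=|Y|\le\delta n'$ and $e_\Gamma(X,Y)\ge\frac\varepsilon2D|X|$,
\end{itemize}
and let $\Psi=\sum_{(X,Y)\in\mathcal B}3q\,e^{(|X|+|Y|)/2}q^{-|X|-|Y|}$.

\begin{lemma}\label{lem:gamma}
A.a.s.\ the following hold.
\begin{itemize}
\item[(G1)] Every vertex has degree at most $(1+\varepsilon/2)np$ in $\Gamma$.
\item[(G2)] $e_\Gamma(X,Y)<\theta np|X|$ for all nonempty $X,Y\subseteq V$ with $|Y|\le\min(g|X|,2\beta n)$.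
\item[(G3)] $e_\Gamma(X,Y)\le(1+\eta)p|X||Y|$ for all disjoint $X,Y\subseteq V$ with $|X|,|Y|\ge\beta n$.
\item[(G4)] $\Psi\le\frac12$.
\end{itemize}
\end{lemma}

\begin{proof}
(G1) A degree is dominated by a binomial variable with parameters $n,p$, so by \eqref{eq:chernoff} a given vertex fails with probability at most $e^{-\varepsilon^2np/12}\le n^{-2}$ if $C\ge24/\varepsilon^2$. Sum over the $n$ vertices.

(G2) Let $|X|=a$. Enlarging $Y$ does not decrease $e_\Gamma(X,Y)$, so we may assume $|Y|=b=\lfloor\min(ga,2\beta n)\rfloor\ge1$. An edge contributes at most $2$ to $e_\Gamma(X,Y)$. So if $e_\Gamma(X,Y)\ge\theta npa$, then at least $\theta npa/2$ of at most $ab$ vertex pairs are edges, which by \eqref{eq:tail} has probability at most $e^{-y\theta npa/2}$ with $y=\log\frac{\theta n}{2eb}$. The inequality $b/n\le2\beta=\theta^2/(4e^3)$ is equivalent to $\log(en/b)\le2y$, and it gives $e^y\ge2e^2/\theta$, so $y\ge1$. If $C\ge16/\theta$, then $\log n\le\theta np/16$. The logarithm of the union bound over all $X,Y$ with $|X|=a$ is at most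
\[
a\log n+b\log\frac{en}b-\frac{y\theta npa}2\le y\theta npa\Big(\frac1{16}+\frac2{16}-\frac12\Big)\le-\frac{\theta npa}4,
\]
where we used $b\le ga=\theta npa/16$. Since $np\to\infty$, we have $\sum_{a\ge1}e^{-\theta npa/4}=o(1)$.

(G3) By \eqref{eq:chernoff} a given pair fails with probability at most $e^{-\eta^2\beta^2pn^2/3}$. There are at most $4^n$ pairs, and $np\to\infty$.

(G4) By Markov's inequality it suffices to show $\mathbb{E}\Psi=o(1)$. There are at most $(en/a)^a(en/b)^b$ pairs with $|X|=a$, $|Y|=b$, and $(en/a)^ae^{a/2}q^{-a}=(e^{3/2}n'/a)^a$. In case (a) we have $(e^{3/2}n'/a)^a\le(2e^{3/2}/\eta)^{2n'}$, and by \eqref{eq:chernoff} a given pair is too dense with probability at most $e^{-\eta^2pab/3}\le e^{-\eta^4Dn'/12}$. So these pairs contribute at most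
\[
3qn^2\exp\big(4n'\log(2e^{3/2}/\eta)-\eta^4Dn'/12\big)\le3qn^2e^{-n'}=o(1)
\]
if $\eta^4D_0/12\ge4\log(2e^{3/2}/\eta)+1$. In case (b) let $|X|=|Y|=a$. By \eqref{eq:tail} and $D=pn'$, a given pair satisfies $e_\Gamma(X,Y)\ge\frac\varepsilon2Da$ with probability at most $(2ea/(\varepsilon n'))^{\varepsilon Da/2}$. Here $2ea/(\varepsilon n')=\delta^{-1/2}a/n'\le(a/n')^{1/2}$ because $a/n'\le\delta$. Also $n'/a\ge1/\delta\ge16e^2\ge e^3$, so $(e^{3/2}n'/a)^2\le(n'/a)^3$. If $\varepsilon D_0\ge24$, these pairs contribute at most
\[
\sum_{1\le a\le\delta n'}3q\Big(\frac a{n'}\Big)^{(\varepsilon D/4-3)a}\le\sum_{1\le a\le\delta n'}3q\Big(\frac a{n'}\Big)^{\varepsilon Da/8}.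
\]
For $a\le\sqrt{n'}$ we have $a/n'\le(n')^{-1/2}$ and $\varepsilon D/16\ge1$, so these terms sum to at most $3q\sum_{a\ge1}(n')^{-a}\le6q/n'=o(1)$. The remaining terms sum to at most $3qn'\delta^{3\sqrt{n'}}=o(1)$.
\end{proof}

\emph{From now on fix an outcome $\Gamma$ with properties (G1)--(G4), where $n$ is large, and a spanning subgraph $G\subseteq\Gamma$ satisfying \eqref{eq:star}.} We show that $G$ is Hamiltonian; this proves Theorem~\ref{thm:main}. Degrees and neighborhoods without subscript refer to $G$.

\section{Expansion from the degree sequence}\label{sec:expand}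

Condition \eqref{eq:star} is used in this section only, in two ways. First, for $i=1$ the second alternative asks for a vertex of degree at least $(n-1+\varepsilon n)p>(1+\varepsilon/2)np$, which (G1) forbids. Hence the first alternative holds, and
\begin{equation}\label{eq:mindeg}
\deg(v)\ge\varepsilon np\qquad\text{for all }v\in V .
\end{equation}

Second, sets of intermediate size expand. Let $S$ occupy a proportion $x\le\frac12$ of the vertices and apply \eqref{eq:star} with $i$ slightly below $xn$. Under the first alternative, a part of $S$ of linear size consists of vertices of degree about $(x+\varepsilon)np$ or more, and the density bound does not let their edges fit into a set of proportion $x+\varepsilon/2$. Under the second alternative, a proportion about $x+\varepsilon$ of all vertices have degree about $(1-x+\varepsilon)np$ or more; their edges do not fit into the complement of $S$, so almost all of them have a neighbor in $S$. We need this not for $V$ but for pairs of subsets $P,Q$ that look like random samples of density $\nu$. So that only boundedly many degree classes need to be sampled correctly,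 we discretize: let
\[
U_t=\{v\in V:\deg(v)\ge tnp/T\}\qquad(0\le t\le2T),
\]
so that $U_0=V$.

\begin{lemma}\label{lem:expand}
Let $0<\nu\le1$ with $\eta\nu n\ge2$, and let $P,Q\subseteq V$ be disjoint sets such that
\begin{itemize}
\item[(i)] $|U_t\cap P|$ and $|U_t\cap Q|$ equal $(|U_t|/n\pm\eta)\nu n$ for $0\le t\le2T$;
\item[(ii)] $\deg(v,Q)\ge(1-\eta)\nu\deg(v)$ for $v\in P$, and $\deg(v,P)\ge(1-\eta)\nu\deg(v)$ for $v\in Q$;
\item[(iii)] $e_\Gamma(X,Y)\le(1+\eta)p|X||Y|$ for all $X\subseteq P$, $Y\subseteq Q$ with $|X|,|Y|\ge\eta\nu n$.
\end{itemize}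
If $S\subseteq P$ has size $x\nu n$ with $\varepsilon/8\le x\le1/2$, then $|N(S)\cap Q|\ge(x+\varepsilon/2)\nu n$.
\end{lemma}

\begin{proof}
By (i) with $t=0$, both $P$ and $Q$ have size $(1\pm\eta)\nu n$. Let $i=\lfloor(x-4\eta)n\rfloor$. Since $\eta n\ge2$, we have $1\le i<n/2$ and $x-5\eta\le i/n\le x-4\eta$. One of the alternatives of \eqref{eq:star} holds for $i$.

\emph{Case 1: $d_i\ge(i+\varepsilon n)p$.} Let $t=\lfloor T(i/n+\varepsilon)\rfloor\le T$. Vertices outside $U_t$ have degree less than $tnp/T\le d_i$, so there are fewer than $i$ of them. By (i),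
\[
|P\setminus U_t|\le(1+\eta)\nu n-(1-i/n-\eta)\nu n\le(x-2\eta)\nu n,
\]
so $S'=S\cap U_t$ has at least $2\eta\nu n$ vertices. By (ii), each vertex of $S'$ has at least $(1-\eta)\nu(i/n+\varepsilon-1/T)np\ge(x+\varepsilon-1/T-6\eta)\nu np$ neighbors in $Q$; here we used $i/n+\varepsilon\le1$. Suppose that $|N(S)\cap Q|<(x+\varepsilon/2)\nu n$. Enlarge $N(S)\cap Q$ inside $Q$ to a set $Y$ of size $\lceil(x+\varepsilon/2)\nu n\rceil$, which is possible since $x+\varepsilon/2\le3/4$. Then $(1+\eta)|Y|\le(x+\varepsilon/2+\frac34\eta)\nu n+2\le(x+\varepsilon/2+2\eta)\nu n$. Counting edges between $S'$ and $Y$ by (iii) and dividing by $|S'|\nu np$ gives $x+\varepsilon-1/T-6\eta\le x+\varepsilon/2+2\eta$. This contradicts $\varepsilon/2>1/T+8\eta$.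

\emph{Case 2: $d_r\ge(n-i+\varepsilon n)p$, where $r$ is the rounding of $n-i-\varepsilon n$.} As $r<n-i-\varepsilon n+1$, at least $n-r+1>i+\varepsilon n$ vertices have degree at least $(n-i+\varepsilon n)p$. All of them lie in $U_t$ for $t=\lfloor T(1-i/n+\varepsilon)\rfloor\le2T$, so (i) gives $|U_t\cap Q|\ge(i/n+\varepsilon-\eta)\nu n\ge(x+\varepsilon-6\eta)\nu n$. By (ii), each $v\in U_t\cap Q$ satisfies
\[
\deg(v,P)\ge(1-\eta)\nu\Big(1-\frac in+\varepsilon-\frac1T\Big)np\ge\Big(1-x+\varepsilon-\frac1T\Big)\nu np,
\]
because the bracket in the middle is at most $\frac32$ and $i/n\le x-4\eta$. Let $Y$ be the set of vertices of $U_t\cap Q$ with no neighbor in $S$. Their neighbors in $P$ lie in $P\setminus S$, and $\eta\nu n\le|P\setminus S|\le(1-x+\eta)\nu n$. If $|Y|\ge\eta\nu n$, then (iii) gives $1-x+\varepsilon-1/T\le(1+\eta)(1-x+\eta)\le1-x+3\eta$, which is false. So $|Y|<\eta\nu n$ and $|N(S)\cap Q|\ge(x+\varepsilon-7\eta)\nu n\ge(x+\varepsilon/2)\nu n$.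
\end{proof}

\begin{remark}
Each of the three terms $\varepsilon n$ in \eqref{eq:star} has its own task. The one in the first alternative gives \eqref{eq:mindeg} and the gain in Case 1. In Case 2 the one in the degree bound makes $Y$ small, while the gain comes from the shift of the index: with $d_{n-i}$ in place of $d_{n-i-\varepsilon n}$ the argument would give only $|N(S)\cap Q|\ge(x-7\eta)\nu n$.
\end{remark}

\section{The layers}\label{sec:layers}

Every vertex receives a \emph{label} in $[q]$, its layer, and one of three \emph{types}. Vertices of type $R$ form a reservoir from which the network is built. We do not know in advance which of them will be used, so the matchings between layers must exist whatever is removed from $R$; they will rely on the vertices of the main type $W$ only. After the removal the layers have different sizes, and edges between vertices of type $J$ serve to equalize them. The ends of the strands must be known before the network is built, so the network uses only labels in the middle half of $[q]$.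

A uniformly random labeling does not work: a vertex of degree $\varepsilon np$ has no neighbor in a given layer with probability $(1-1/q)^{\varepsilon np}\approx e^{-\varepsilon D}$, which need not tend to $0$. A single application of the Local Lemma does not work either, because the bad event of a vertex may have probability bounded away from $0$ but depends on the labels of all its at least $\varepsilon np$ neighbors. We reveal the labels one binary digit at a time instead. When $2^r$ classes have been formed, a vertex cares only about its neighbors in at most three classes, of order $D_r=np/2^r$ many; its bad event has probability exponentially small in a power of $D_r$ and is related to $O(D_r^2)$ others. The relative errors $D_r^{-1/3}$ form a geometric series whose sum is small if $D$ is large.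

Put $w_W=w$, $w_J=\gamma$, $w_R=\rho$; these sum to $1$, and the smallest is $\rho$.

\begin{lemma}\label{lem:layers}
There are a partition $V=W\cup J\cup R$, a labeling $\lambda:V\to[q]$, and pairwise disjoint \emph{cells} $R^0$ and $Q^0_\iota,Q^1_\iota,\dots,Q^{2r_0}_\iota$ $(\iota=1,2)$, contained in $R$ and using only labels in $(q/4,3q/4]$, such that the following hold, where $V_j=\lambda^{-1}(j)$ and $\tau_j=\tau\cap V_j$ for $\tau\in\{W,J,R\}$.
\begin{itemize}
\item[(P1)] $\deg(v,\tau_j)=(1\pm\eta)w_\tau\deg(v)/q$ for all $v$, all $\tau$ and all $j\in[q]$ with $|j-\lambda(v)|\le1$.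
\item[(P2)] $|U_t\cap\tau_j|=(|U_t|/n\pm\eta)w_\tau n'$ for all $t\le2T$, $\tau$ and $j$.
\item[(P3)] $e_\Gamma(X,Y)\le(1+\eta)p|X||Y|$ for disjoint $X\subseteq V_j$, $Y\subseteq V_{j'}$ with $|j-j'|\le1$ and $|X|,|Y|\ge\eta n'/2$.
\item[(P4)] $e_\Gamma(X,Y)<\frac\varepsilon2D|X|$ for $X\subseteq V_j$, $Y\subseteq V_{j'}$ with $|j-j'|=1$ and $1\le|X|=|Y|\le\delta n'$.
\item[(P5)] For every cell $Q$: $\deg(v,Q)\ge(1-\eta)\kappa\deg(v)$ for all $v\in V$, and $|U_t\cap Q|=(|U_t|/n\pm\eta)\kappa n$ for all $t\le2T$.
\end{itemize}
\end{lemma}

\begin{proof}
We construct random labelings $\lambda_r:V\to[2^r]$ for $r=2,\dots,k$, each refining the previous one, and put $\lambda=\lambda_k$. Let $V^r_c=\lambda_r^{-1}(c)$, $n_r=n/2^r$ and $D_r=np/2^r=2^{k-r}D$. We require of $D_0$ that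
\begin{equation}\label{eq:D0}
18\exp\big(-\rho\varepsilon y^{1/3}/4\big)\le y^{-3}\ \text{ for all }y\ge D_0,\qquad D_0^{-1/3}\le\eta\rho/100 .
\end{equation}

\emph{The first stage.} Independently for each vertex, choose a type ($W,J,R$ with probabilities $w,\gamma,\rho$), a uniform label $\lambda_2(v)\in[4]$ and, for type $R$, a uniform one of $4r_0+3$ subtypes, one for each cell. A cell consists of the vertices of its subtype with $\lambda_2(v)\in\{2,3\}$. So a vertex lies in a given cell with probability $\kappa$, independently of the other vertices. Let $\mathcal E$ be the event that (P5) holds, that $\deg(v,\tau\cap V^2_c)=(1\pm\frac\eta4)w_\tau\deg(v)/4$ for all $v,\tau,c$, and that $|U_t\cap\tau\cap V^2_c|=(w_\tau|U_t|\pm\frac{\eta\rho}4n)/4$ for all $t,\tau,c$. The $O(n)$ degree counts are binomial, with means at least $\rho\varepsilon np/4$ or $\kappa\varepsilon np$ by \eqref{eq:mindeg}; by \eqref{eq:chernoff} each fails with probability at most $2e^{-c'np}$ for some $c'=c'(\varepsilon)>0$, which is at most $2n^{-2}$ if $C\ge2/c'$. By \eqref{eq:hoeffding} each of the $O(1)$ counts involving $U_t$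 fails with probability $e^{-\Omega(n)}$. So $\mathbb{P}(\mathcal E)=1-o(1)$. If $\mathcal E$ fails, we stop.

\emph{Halving.} Let $\xi_r=D_r^{-1/3}$, and define $\eta_2=\eta/4$ and $1+\eta_{r+1}=(1+\eta_r)(1+\xi_r)$. Since $\sum_{2\le r<k}\xi_r\le D^{-1/3}\sum_{l\ge1}2^{-l/3}\le4D^{-1/3}\le\eta/4$, we have $1+\eta_r\le(1+\eta/4)e^{\eta/4}\le1+\eta$ for all $r\le k$. We maintain the property
\begin{itemize}
\item[$(B_r)$] $\deg(v,\tau\cap V^r_c)=(1\pm\eta_r)w_\tau\deg(v)/2^r$ for all $v,\tau$ and $c\in[2^r]$ with $|c-\lambda_r(v)|\le1$.
\end{itemize}
$(B_2)$ is part of $\mathcal E$, and $(B_k)$ implies (P1). Let $2\le r<k$ and assume $(B_r)$. Give each vertex $v$ a bit $\epsilon_v\in\{0,1\}$ and put $\lambda_{r+1}(v)=2\lambda_r(v)-1+\epsilon_v$. Consider first uniform independent bits. Let $A_v$ be the event that, for some $\tau$ and some $c$ with $|c-\lambda_r(v)|\le1$, the number of vertices of $Y=N(v)\cap\tau\cap V^r_c$ with bit $1$ differs from $|Y|/2$ by more than $\xi_r|Y|/2$. By $(B_r)$ and \eqref{eq:mindeg}, $|Y|\ge\rho\varepsilon D_r/2$. There are at most $9$ choices of $(\tau,c)$, so \eqref{eq:hoeffding}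 and \eqref{eq:D0} give
\[
\mathbb{P}(A_v)\le18\exp\big(-\xi_r^2\rho\varepsilon D_r/4\big)=18\exp\big(-\rho\varepsilon D_r^{1/3}/4\big)\le D_r^{-3}.
\]
Call $v,z$ \emph{close} if they are adjacent in $G$ and $|\lambda_r(v)-\lambda_r(z)|\le1$. By $(B_r)$ summed over the types and by (G1), every vertex is close to at most $3(1+\eta)(1+\varepsilon/2)D_r\le4D_r$ vertices. The event $A_v$ is determined by the bits of the vertices close to $v$. So $A_v$ depends on at most $4D_r$ bits, each bit influences at most $4D_r$ events, and $A_v$ shares bits with at most $16D_r^2$ other events. With $x=2D_r^{-3}$ we have $x(1-x)^{16D_r^2}\ge x(1-32/D_r)\ge D_r^{-3}$, so Lemma~\ref{lem:lll} applies. We draw the bits from the uniform distribution \emph{conditioned on no $A_v$ occurring}.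

Then $(B_{r+1})$ holds. Indeed $\lambda_r=\lceil\lambda_{r+1}/2\rceil$, so a new class whose label is within $1$ of $\lambda_{r+1}(v)$ is one half of an old class whose label is within $1$ of $\lambda_r(v)$; it receives $(1\pm\xi_r)|Y|/2$ of the vertices of the corresponding set $Y$, and $(1\pm\eta_r)(1\pm\xi_r)=1\pm\eta_{r+1}$. So on $\mathcal E$ the process runs to the end and yields (P1) and (P5). The labels $2,3$ at level $2$ become labels in $(q/4,3q/4]$.

\emph{The cost of conditioning.} An event $E$ determined by the bits of $z$ vertices at stage $r$ shares bits with at most $4D_rz$ events $A_v$. By \eqref{eq:lll}, whatever happened before stage $r$ within $\mathcal E$,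
\begin{equation}\label{eq:cost}
\mathbb{P}(E\mid\text{history})\le\mathbb{P}_{\mathrm{unif}}(E)\exp\big(16z/D_r^2\big),
\end{equation}
where $\mathbb{P}_{\mathrm{unif}}$ refers to uniform independent bits. Prescribing the final labels on a set $Z$ prescribes $\lambda_2$ on $Z$ and the bits of $Z$ at every stage. Since $\sum_{r<k}16/D_r^2\le16/D^2\le\frac12$, multiplying \eqref{eq:cost} over the stages gives, for all $Z\subseteq V$ and $\lambda^0:Z\to[q]$,
\begin{equation}\label{eq:joint}
\mathbb{P}\big(\mathcal E\text{ holds and }\lambda|_Z=\lambda^0\big)\le4^{-|Z|}\,2^{-(k-2)|Z|}\,e^{|Z|/2}=e^{|Z|/2}q^{-|Z|}.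
\end{equation}

\emph{Property (P2).} Let $\chi_r=6/D_r+n_r^{-1/4}$, $\omega_2=\eta\rho/4$ and $\omega_{r+1}=\omega_r+2\chi_r$. Summing geometric series, $\sum_{r<k}\chi_r\le6/D+6(n')^{-1/4}\le\eta\rho/4$ for $n$ large, so $\omega_r\le\eta\rho$ for all $r\le k$. Consider the estimate
\begin{equation}\label{eq:P2r}
|U_t\cap\tau\cap V^r_c|=(w_\tau|U_t|\pm\omega_rn)/2^r\qquad\text{for all }t,\tau,c .
\end{equation}
It holds for $r=2$ on $\mathcal E$. Suppose that it holds for some $r<k$, fix $t,\tau,c$, and let $Y=U_t\cap\tau\cap V^r_c$, so $|Y|\le2n_r$. Let $E$ be the event that the number of vertices of $Y$ with bit $1$ differs from $|Y|/2$ by more than $\chi_rn_r$. By \eqref{eq:hoeffding}, $\mathbb{P}_{\mathrm{unif}}(E)\le2\exp(-\chi_r^2n_r)$. By \eqref{eq:cost} and $\chi_r^2\ge36/D_r^2+n_r^{-1/2}$, the conditional probability of $E$ is at most $2\exp(-\chi_r^2n_r+32n_r/D_r^2)\le2\exp(-\sqrt{n'})$. If $E$ does not occur, both halves of $Y$ have size $|Y|/2\pm\chi_rn_r=(w_\tau|U_t|\pm\omega_{r+1}n)/2^{r+1}$. There are at most $3(2T+1)q$ choices of $(r,t,\tau,c)$, so with probability $1-o(1)$ the estimate \eqref{eq:P2r}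 holds for $r=k$. Its error term is then at most $\eta\rho n'\le\eta w_\tau n'$, which is (P2).

\emph{Properties (P3) and (P4).} If (P2) holds, then $|V_j|\le2n'$ for all $j$, so a pair $(X,Y)$ violating (P3) or (P4) belongs to $\mathcal B$. For a given pair in $\mathcal B$ there are at most $3q$ choices of $(j,j')$ with $|j-j'|\le1$, and for each of them \eqref{eq:joint} with $Z=X\cup Y$ bounds the probability that $\mathcal E$ holds, $X\subseteq V_j$ and $Y\subseteq V_{j'}$. Hence the probability that $\mathcal E$ and (P2) hold but (P3) or (P4) fails is at most $\Psi\le\frac12$, by (G4). The total failure probability is at most $\frac12+o(1)<1$, with error terms bounded in terms of $n$ and $\varepsilon$ only.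
\end{proof}

Fix an outcome as in Lemma~\ref{lem:layers}. By (P2) with $t=0$,
\begin{equation}\label{eq:sizes}
|V_j|=(1\pm\eta)n',\qquad|R_j|\le(1+\eta)\rho n',\qquad|V_j\setminus W_j|\le(1+\eta)(\gamma+\rho)n'\le\frac\varepsilon{50}n' .
\end{equation}

\section{Matchings inside and between layers}\label{sec:match}

Let $L$ be the largest integer with $L\le(1-2\rho)n'$ and $L\equiv1\pmod{h-1}$; then $L\ge(1-2\rho)n'-h$. This will be the number of strands. The upper bound ensures that every layer keeps at least $L$ vertices even if all its vertices of type $R$ are removed; the congruence allows us to cover the $L$ lines by a chain of groups of size $h$. A surplus of vertices in a layer is removed by letting some strands take an edge inside the layer.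

\begin{lemma}\label{lem:trim}
Let $j\in[q]$ and $W_j\cup J_j\subseteq V'\subseteq V_j$. Then $V'$ can be partitioned into exactly $L$ parts, each of which is a single vertex or the pair of ends of an edge of $G[J_j]$.
\end{lemma}

\begin{proof}
Let $\Delta=|V'|-L$. By \eqref{eq:sizes}, $|V'|\ge(1-\eta)n'-(1+\eta)\rho n'\ge(1-2\rho)n'\ge L$, and by \eqref{eq:h}, $\Delta\le(\eta+2\rho)n'+h\le3\rho n'$. It suffices to find a matching of size $\Delta$ in $G[J_j]$: its edges and the remaining single vertices are $|V'|-\Delta=L$ parts. Suppose that there is none, and let $Y$ be the set of vertices of $J_j$ not covered by a maximal matching of $G[J_j]$. Then $Y$ contains no edge of $G$, $|J_j\setminus Y|<6\rho n'$, and $|Y|\ge(1-\eta)\gamma n'-6\rho n'\ge\gamma n'/2$. By (P1) and \eqref{eq:mindeg}, each vertex of $Y$ has at least $\gamma\varepsilon D/2$ neighbors in $J_j$, all in $J_j\setminus Y$. Enlarge $J_j\setminus Y$ by vertices of $W_j$ to a set of size $\lceil6\rho n'\rceil$. Then (P3) with $j'=j$ gives $\gamma\varepsilon D/2\le(1+\eta)p\lceil6\rho n'\rceil\le7\rho D$, which contradicts $\rho=\varepsilon\gamma/100$.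
\end{proof}

\begin{lemma}\label{lem:halfhall}
Let $|j-j'|=1$ and $S\subseteq V_j$ with $1\le|S|\le n'/2$. Then $|N(S)\cap W_{j'}|\ge|S|$.
\end{lemma}

\begin{proof}
By (P1) and \eqref{eq:mindeg}, every vertex of $S$ has at least $(1-\eta)w\varepsilon D\ge\frac\varepsilon2D$ neighbors in $W_{j'}$. There are three ranges; the first two need only this bound.

Let $|S|\le\delta n'$. If $|N(S)\cap W_{j'}|<|S|$, enlarge this set inside $V_{j'}$ to a set $Y$ of size $|S|$. Then $e_\Gamma(S,Y)\ge\frac\varepsilon2D|S|$, contradicting (P4).

Let $\delta n'<|S|\le\frac\varepsilon3n'$. If $|N(S)\cap W_{j'}|<\frac\varepsilon3n'$, enlarge this set inside $V_{j'}$ to size $\lceil\frac\varepsilon3n'\rceil$. Since $\delta\ge\eta/2$, (P3) applies and gives $(1-\eta)w\varepsilon D\le(1+\eta)p(\frac\varepsilon3n'+1)$, which is false for $n$ large because $D=pn'$.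

Let $\frac\varepsilon3n'<|S|\le\frac12n'$. Put $S_0=S\cap W_j$, so $|S_0|\ge|S|-\frac\varepsilon{50}n'\ge\frac\varepsilon4n'$ by \eqref{eq:sizes}, and let $S_1\subseteq S_0$ have size $\min(|S_0|,\lfloor wn'/2\rfloor)$. Apply Lemma~\ref{lem:expand} with $P=W_j$, $Q=W_{j'}$ and $\nu=w/q$, so that $\nu n=wn'$. Its hypotheses (i), (ii), (iii) follow from (P2), (P1) and (P3), the last because $\eta w\ge\eta/2$; and $\varepsilon/8\le|S_1|/(wn')\le1/2$. We get $|N(S_1)\cap W_{j'}|\ge|S_1|+\frac\varepsilon2wn'$. If $S_1=S_0$, this is at least $|S|-\frac\varepsilon{50}n'+\frac\varepsilon2wn'\ge|S|$. Otherwise it is at least $\frac12w(1+\varepsilon)n'-1\ge\frac12(1+\frac\varepsilon2)n'-1\ge\frac12n'\ge|S|$.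
\end{proof}

\begin{lemma}\label{lem:hall}
Let $1\le j<q$, $W_j\subseteq O\subseteq V_j$ and $W_{j+1}\subseteq O'\subseteq V_{j+1}$ with $|O|=|O'|=L$. Then the edges of $G$ between $O$ and $O'$ contain a perfect matching.
\end{lemma}

\begin{proof}
Hall's condition holds for $S\subseteq O$ with $|S|\le n'/2$ by Lemma~\ref{lem:halfhall}, as $W_{j+1}\subseteq O'$. For larger sets we pass to complements. Suppose that $S\subseteq O$, $|S|>n'/2$ and $|N(S)\cap O'|<|S|$. Let $Y=O'\setminus N(S)$. Then $|Y|>L-|S|$, and also $\lfloor n'/2\rfloor>L-|S|$, because $L-|S|<n'/2-2\rho n'$. Choose $Y'\subseteq Y$ of size $\min(|Y|,\lfloor n'/2\rfloor)$. By Lemma~\ref{lem:halfhall}, $Y'$ has more than $L-|S|$ neighbors in $W_j\subseteq O$. But no vertex of $Y'$ has a neighbor in $S$, so these neighbors lie in $O\setminus S$, which has only $L-|S|$ vertices.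
\end{proof}

\section{Connecting paths}\label{sec:connect}

Let $R^\iota=Q^0_\iota\cup\dots\cup Q^{2r_0}_\iota$ for $\iota=1,2$. The first of these reservoirs will supply the switches, the second the paths between them. The cells are spread over many layers, so that by (P5) every vertex has of order $np$ neighbors in each of them.

\begin{lemma}\label{lem:connect}
Let $\iota\in\{1,2\}$, and let $(x_i,y_i)$, $i\in[M]$, be pairs of vertices outside $R^\iota$ with $x_i\ne y_i$, such that each vertex occurs in the pairs of at most two indices $i$, and $2Mh\le\beta n$. Then $G$ contains $x_i$--$y_i$ paths, $i\in[M]$, each with exactly $h$ edges, whose interiors lie in $R^\iota$ and are pairwise disjoint.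
\end{lemma}

\begin{proof}
We write $Q^r$ for $Q^r_\iota$. Apply Theorem~\ref{thm:haxell} with $\mathcal X$ a copy of $[M]$, $\mathcal Y=R^\iota$, and with an edge consisting of $i$ and the $h-1$ interior vertices of $P$ for every $x_i$--$y_i$ path $P$ with $h$ edges and interior in $R^\iota$. A matching covering $\mathcal X$ is the required family of paths. So it suffices to prove:
\begin{quote}
if $\emptyset\ne S\subseteq[M]$, $F\subseteq R^\iota$ and $|F|\le2h|S|$, then for some $i\in S$ there is an $x_i$--$y_i$ path with $h$ edges and interior in $R^\iota\setminus F$.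
\end{quote}
Fix $S$ and $F$, and note that $|F|\le2hM\le\beta n\le\varepsilon\kappa n/8$. The path will consist of $2j_0$ vertices of $Q^0$, one vertex of each of $Q^1,\dots,Q^{2r_0-1}$, and $2j_0$ vertices of $Q^{2r_0}$, which makes $h-1$ interior vertices. The difficulty is that $F$ may contain all neighbors in $R^\iota$ of a given $x_i$, so $i$ cannot be chosen first. But $F$ is small compared with the joint neighborhood of a large set of $x_i$. We therefore grow from many starting vertices at once and then trace the growth back to one of them.

For a set $B$ of vertices outside $R^\iota$ let $\Phi_0(B)=B$, and for $j\ge1$ let $\Phi_j(B)$ be the set of last vertices of paths $xz_1\cdots z_j$ in $G$ with $x\in B$ and $z_1,\dots,z_j\in Q^0\setminus F$. Note that $\Phi_j(B\cup B')=\Phi_j(B)\cup\Phi_j(B')$. Call $x$ \emph{good} if $|\Phi_{2j_0}(\{x\})|\ge\beta n$.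

\emph{Step 1: growth.} Let $j<2j_0$ and $\Phi_j(B)\ne\emptyset$. We claim that
\begin{equation}\label{eq:growth}
|\Phi_{j+1}(B)|\ge\min\big(g|\Phi_j(B)|,2\beta n\big)-|F| .
\end{equation}
For each $u\in\Phi_j(B)$ fix a path $P_u$ as in the definition that ends at $u$, and let $Y$ be the union of the sets $(N(u)\cap Q^0)\setminus V(P_u)$. Then $Y\setminus F\subseteq\Phi_{j+1}(B)$. By (P5), \eqref{eq:mindeg} and \eqref{eq:h}, each $u$ has at least $(1-\eta)\kappa\varepsilon np-h\ge\theta np$ neighbors in $Y$. So $e_\Gamma(\Phi_j(B),Y)\ge\theta np|\Phi_j(B)|$, and (G2) forces $|Y|>\min(g|\Phi_j(B)|,2\beta n)$. This proves \eqref{eq:growth}. Since $g\ge2f$ and $|F|\le\beta n$, it follows that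
\begin{equation}\label{eq:growth2}
|\Phi_j(B)|\ge\beta n/f\quad\text{implies}\quad|\Phi_{j+1}(B)|\ge\beta n\qquad(j<2j_0).
\end{equation}

\emph{Step 2: if $B$ is a nonempty set outside $R^\iota$ with $|F|\le8h|B|$, then $B$ contains a good vertex.} By \eqref{eq:h}, $16h\le g$, so $|F|\le g|B|/2$. We first show $|\Phi_j(B)|\ge\min(f^j|B|,\beta n)$ for $0\le j\le j_0$ by induction. Let $j<j_0$ and $y=|\Phi_j(B)|$. If $y\ge\beta n/f$, use \eqref{eq:growth2}. Otherwise $y\ge f^j|B|\ge|B|$, and \eqref{eq:growth} gives $|\Phi_{j+1}(B)|\ge\min(gy-g|B|/2,\,2\beta n-\beta n)\ge\min(fy,\beta n)$. As $f^{j_0}\ge n$, we obtain $|\Phi_{j_0}(B)|\ge\beta n$.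

Now we construct $B=B_0\supseteq B_1\supseteq\dots\supseteq B_{j_0}$ with $|\Phi_{j_0+l}(B_l)|\ge\beta n$ and $|B_l|\le\lceil|B|/f^l\rceil$. Given $B_l$ with $l<j_0$, split it into at most $f$ parts of size at most $\lceil|B_l|/f\rceil\le\lceil|B|/f^{l+1}\rceil$. Since $\Phi_{j_0+l}(B_l)$ is the union of the corresponding sets for the parts, some part $B_{l+1}$ has $|\Phi_{j_0+l}(B_{l+1})|\ge\beta n/f$, and \eqref{eq:growth2} gives $|\Phi_{j_0+l+1}(B_{l+1})|\ge\beta n$. The set $B_{j_0}$ is nonempty and has at most $\lceil|B|/n\rceil=1$ vertex, which is good.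

\emph{Step 3: choice of $i$.} If $x_i$ were not good for at least $|S|/2$ indices $i\in S$, these vertices would form a set $B$ with $|B|\ge|S|/4$, as each vertex occurs for at most two indices. Then $|F|\le2h|S|\le8h|B|$, contradicting Step 2. The same holds for the $y_i$, with goodness defined by $Q^{2r_0}$ in place of $Q^0$. So for some $i\in S$ both $x_i$ and $y_i$ are good. Let $Z_0\subseteq Q^0\setminus F$ and $Z'_0\subseteq Q^{2r_0}\setminus F$ be the sets, of size at least $\beta n$, reached from $x_i$ and $y_i$ in exactly $2j_0$ steps.

\emph{Step 4: meeting in the middle.} Two sets of size $\beta n$ need not be joined by an edge of $G$, so we expand both until each occupies more than half of the middle cell $Q^{r_0}$. Let $Z_r=(N(Z_{r-1})\cap Q^r)\setminus F$ for $1\le r\le r_0$. If $|N(Z_0)\cap Q^1|<\frac\varepsilon2\kappa n$, enlarge this set inside $Q^1$ to size $\lceil\frac\varepsilon2\kappa n\rceil\ge\beta n$. By (P5) and \eqref{eq:mindeg} each vertex of $Z_0$ has at least $(1-\eta)\kappa\varepsilon np$ neighbors in it, so (G3) gives $(1-\eta)\kappa\varepsilon n\le(1+\eta)(\frac\varepsilon2\kappa n+1)$,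 which is false. Hence $|Z_1|\ge\frac\varepsilon2\kappa n-|F|\ge\frac{3\varepsilon}8\kappa n$. For $1\le r<r_0$, Lemma~\ref{lem:expand} applies to $P=Q^r$, $Q=Q^{r+1}$, $\nu=\kappa$: hypotheses (i) and (ii) are (P5), and (iii) follows from (G3) since $\beta\le\eta\kappa$. If $\frac\varepsilon8\kappa n\le|Z_r|\le\frac12\kappa n$, it gives $|Z_{r+1}|\ge|Z_r|+\frac\varepsilon2\kappa n-|F|\ge|Z_r|+\frac\varepsilon4\kappa n$. If $|Z_r|>\frac12\kappa n$, applying it to a subset of size $\lfloor\kappa n/2\rfloor$ gives $|Z_{r+1}|\ge\frac12\kappa n-1+\frac{3\varepsilon}8\kappa n\ge(\frac12+\frac\varepsilon4)\kappa n$. If $|Z_r|\le\frac12\kappa n$ held for all $1\le r\le r_0-1$, then $|Z_{r_0-1}|\ge(r_0-1)\frac\varepsilon4\kappa n>\frac12\kappa n$, a contradiction. So some $Z_r$ with $1\le r\le r_0-1$ has more than $\frac12\kappa n$ vertices, and all later ones, including $Z_{r_0}$, have at least $(\frac12+\frac\varepsilon4)\kappa n$. The same argument for $Z'_r=(N(Z'_{r-1})\cap Q^{2r_0-r})\setminus F$ shows that $Z'_{r_0}\subseteq Q^{r_0}$ has at least $(\frac12+\frac\varepsilon4)\kappa n$ vertices. As $|Q^{r_0}|\le(1+\eta)\kappa n$,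 the sets $Z_{r_0}$ and $Z'_{r_0}$ share a vertex. Tracing back from it to $x_i$ and to $y_i$ gives a walk of the announced shape that avoids $F$, and it is a path because the cells are disjoint and do not contain $x_i,y_i$.
\end{proof}

\section{Products of cycles in the symmetric group}\label{sec:perm}

Products of permutations act from right to left, fixed points count as cycles, and $S_h$ is the symmetric group on $[h]$. We use that multiplying a permutation on either side by a transposition $(x\,y)$ merges the cycles containing $x$ and $y$ if they are different, and splits their common cycle into two otherwise; that conjugate permutations have the same number of cycles; and that an $h$-cycle is odd if $h$ is even.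

A switch can realize only an $h$-cycle. Two switches in series, crossed together, can realize any even permutation.

\begin{lemma}\label{lem:twocycles}
Every even permutation of $[h]$ is a product of two $h$-cycles.
\end{lemma}

\begin{proof}
Removing a point from a cycle of length at least $2$ changes the parity, so the induction must cover odd permutations too. We show: for every $\alpha\in S_h$ there is an $h$-cycle $z$ such that $\alpha z$ has exactly one cycle if $\alpha$ is even and exactly two if $\alpha$ is odd. For even $\alpha$ this gives $\alpha=(\alpha z)z^{-1}$. The case $h=1$ is trivial. Let $h\ge2$; permutations of $[h-1]$ are extended to $[h]$ by fixing $h$.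

Suppose $\alpha(h)=h$. Let $z'$ be the $(h-1)$-cycle given by induction for $\alpha|_{[h-1]}$, let $x\in[h-1]$, and put $z=z'(h\,x)$, which is an $h$-cycle. In $\alpha z=\alpha z'(h\,x)$ the fixed point $h$ of $\alpha z'$ is merged into the cycle of $x$. So $\alpha z$ has as many cycles as $\alpha z'$ has on $[h-1]$.

Suppose $\alpha(h)\ne h$. Let $y=\alpha^{-1}(h)$ and $\alpha'=\alpha(h\,y)$. Then $\alpha'$ fixes $h$, its parity is opposite to that of $\alpha$, and $\alpha=\alpha'(h\,y)$. Let $z'$ be given by induction for $\alpha'|_{[h-1]}$ and put $z=(h\,x)z'$ with $x\in[h-1]$ to be chosen; $z$ is an $h$-cycle. Now $\alpha z=\alpha'(h\,y)(h\,x)z'$ is conjugate to $\omega(h\,x)$ with $\omega=z'\alpha'(h\,y)$. On $[h-1]$ the permutation $z'\alpha'$, being conjugate to $\alpha'z'$, has two cycles if $\alpha$ is even and one if $\alpha$ is odd, and $\omega$ arises by merging $h$ into the cycle of $y$. If $\alpha$ is even, choose $x$ in the cycle of $\omega$ not containing $h$; then $\omega(h\,x)$ has one cycle. If $\alpha$ is odd, $\omega$ is an $h$-cycle and any $x$ splits it into two.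
\end{proof}

\begin{lemma}\label{lem:universal}
Let $h\ge4$ be even and $K=2\lceil3\log_2h\rceil+1$, so $K\le8\log_2h$. There are $h$-cycles $\zeta_1,\dots,\zeta_K\in S_h$ such that for every $\pi\in S_h$ there is $s\in\{0,1\}^K$ for which $\pi\zeta_K^{s_K}\cdots\zeta_1^{s_1}$ is an $h$-cycle.
\end{lemma}

\begin{proof}
Let $\mathcal O$ be the set of odd permutations, so $|\mathcal O|=h!/2$. It contains all $(h-1)!$ $h$-cycles, which form a proportion $2/h$ of it. Let $\mathcal U_0$ be the set of the other odd permutations. The idea is that each additional optional factor, chosen at random, squares the proportion of permutations not yet served. Given $\mathcal U_{i-1}\subseteq\mathcal O$ and a uniformly random even permutation $\alpha$, the product $\pi\alpha$ is uniform on $\mathcal O$ for each $\pi\in\mathcal O$, so the set $\{\pi\in\mathcal U_{i-1}:\pi\alpha\in\mathcal U_{i-1}\}$ has expected size $|\mathcal U_{i-1}|^2/|\mathcal O|$. Choose $\alpha=\alpha_i$ for which the size is at most this value, and let $\mathcal U_i$ be the resulting set. By induction on $i$, $\mathcal U_i$ is the set of $\pi\in\mathcal O$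 for which none of the products $\pi\alpha_i^{s_i}\cdots\alpha_1^{s_1}$ is an $h$-cycle, and $|\mathcal U_i|/|\mathcal O|\le(1-2/h)^{2^i}$. For $i_0=\lceil3\log_2h\rceil$ we have $2^{i_0}\ge h^3$, so $|\mathcal U_{i_0}|\le h!\,e^{-2h^2}<1$ and $\mathcal U_{i_0}=\emptyset$. By Lemma~\ref{lem:twocycles} write $\alpha_i=\zeta_{2i}\zeta_{2i-1}$ with $h$-cycles $\zeta_{2i},\zeta_{2i-1}$, and let $\zeta_K$ be any $h$-cycle; it is odd. Given $\pi$, choose $s_K$ so that $\pi\zeta_K^{s_K}$ is odd, take exponents $s'_i$ such that $\pi\zeta_K^{s_K}\alpha_{i_0}^{s'_{i_0}}\cdots\alpha_1^{s'_1}$ is an $h$-cycle, and put $s_{2i}=s_{2i-1}=s'_i$.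
\end{proof}

The order of $K$ cannot be lowered: a fixed $s$ serves exactly $(h-1)!$ permutations $\pi$, so $2^K(h-1)!\ge h!$, that is, $K\ge\log_2h$.

\section{The network and the Hamilton cycle}\label{sec:network}

We now complete the proof of Theorem~\ref{thm:main}, in the order forced by the dependencies: the first and last layers, then the network, then the strands, and finally the states of the switches.

\subsection*{The first and last layers}
For $j\in\{1,q\}$ apply Lemma~\ref{lem:trim} with $V'=V_j$. Orient each part that is an edge, calling its ends the \emph{in-vertex} and the \emph{out-vertex}; a single vertex is both. Let $\mathrm{In}_j$ and $\mathrm{Out}_j$ be the sets of in- and out-vertices. Both have size $L$ and contain $W_j$. Write $\mathrm{Out}_q=\{a_1,\dots,a_L\}$ and $\mathrm{In}_1=\{b_1,\dots,b_L\}$. The labels $1$ and $q$ lie outside $(q/4,3q/4]$, so $V_1\cup V_q$ meets no cell.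

\subsection*{Switches}
The elements of $[L]$ are called \emph{lines}. Let $m=(L-1)/(h-1)$, a positive integer, and for $t\in[m]$ let
\[
\Lambda_t=\{(t-1)(h-1)+1,\dots,(t-1)(h-1)+h\}.
\]
These \emph{groups} of $h$ lines cover $[L]$; consecutive groups share exactly one line, and nonconsecutive groups are disjoint. Take $K$ and $\zeta_1,\dots,\zeta_K$ from Lemma~\ref{lem:universal}, and let the $\zeta_i$ act on $\Lambda_t$ through the increasing bijection $[h]\to\Lambda_t$. From $mh\le2L$, $K\le8\log_2h$, \eqref{eq:h} and $L\le n'\le n/(C_1\log n)$ we get
\begin{equation}\label{eq:budget}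
2(K+1)mh^2\le8KLh\le64Lh\log_2h\le832L\log n\le832n/C_1\le\beta n .
\end{equation}
For each $(t,i)\in[m]\times[K]$ choose two vertices of $R^0$, all distinct; this is possible as $2mK\le\beta n\le(1-\eta)\kappa n\le|R^0|$. List each of these $mK$ pairs twice and apply Lemma~\ref{lem:connect} with $\iota=1$ and $M=2mK$; here $2Mh=4mKh\le\beta n$ by \eqref{eq:budget}. The two paths for a pair form a cycle of length $2h$. We obtain disjoint cycles $\Sigma_{t,i}$ in $G$, the \emph{switches}, with vertices in $R^0\cup R^1$. Fix $\ell_0\in\Lambda_t$, write $\zeta=\zeta_i$, and name the vertices of $\Sigma_{t,i}$ in cyclic order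
\[
v_{\ell_0},\,u_{\ell_0},\,v_{\zeta(\ell_0)},\,u_{\zeta(\ell_0)},\,\dots,\,v_{\zeta^{h-1}(\ell_0)},\,u_{\zeta^{h-1}(\ell_0)},
\]
with superscript $t,i$ throughout. Since $\zeta$ is an $h$-cycle, each line of $\Lambda_t$ names one $u$-vertex and one $v$-vertex, and the edges of $\Sigma_{t,i}$ are the \emph{straight} edges $u^{t,i}_\ell v^{t,i}_\ell$ and the \emph{crossed} edges $u^{t,i}_\ell v^{t,i}_{\zeta_i(\ell)}$, $\ell\in\Lambda_t$.

\subsection*{Links}
Line $\ell$ starts at $a_\ell$, visits the $K$ switches of each of the one or two groups containing it, in order, and ends at $b_\ell$. Accordingly, consider the pairs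
\begin{itemize}
\item[(a)] $(a_\ell,u^{t,1}_\ell)$, where $\Lambda_t$ is the first group containing $\ell$;
\item[(b)] $(v^{t,i}_\ell,u^{t,i+1}_\ell)$ for $t\in[m]$, $\ell\in\Lambda_t$, $i<K$;
\item[(c)] $(v^{t,K}_\ell,u^{t+1,1}_\ell)$ for $t<m$ and $\ell\in\Lambda_t\cap\Lambda_{t+1}$;
\item[(d)] $(v^{t,K}_\ell,b_\ell)$, where $\Lambda_t$ is the last group containing $\ell$.
\end{itemize}
Every $u$-vertex and every $b_\ell$ is the second entry of exactly one pair and the first entry of none; every $v$-vertex and every $a_\ell$ is the first entry of exactly one pair and the second of none. All these vertices lie outside $R^2$. Since $L=m(h-1)+1$, the number of pairs is $L+(K-1)mh+(m-1)+L=(K+1)mh-m+1\le(K+1)mh$. By \eqref{eq:budget}, Lemma~\ref{lem:connect} applies with $\iota=2$ and gives paths with $h$ edges, the \emph{links}, with pairwise disjoint interiors in $R^2$. Let $I$ be the set of all vertices of switches and all interior vertices of links. Then $I\subseteq R$ and $I\cap(V_1\cup V_q)=\emptyset$.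

\subsection*{Strands}
For $1<j<q$ apply Lemma~\ref{lem:trim} with $V'=V_j\setminus I\supseteq W_j\cup J_j$, and define $\mathrm{In}_j$, $\mathrm{Out}_j$ as before. By Lemma~\ref{lem:hall} there is a perfect matching of $G$ between $\mathrm{Out}_j$ and $\mathrm{In}_{j+1}$ for each $1\le j<q$. These matchings and the parts that are edges form $L$ disjoint paths, the \emph{strands}. Each passes through one part of every layer, from a vertex of $\mathrm{In}_1$ to a vertex of $\mathrm{Out}_q$, and together they cover exactly $V\setminus I$.

\subsection*{Cycle covers}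
A \emph{state} is a vector $s=(s_{t,i})\in\{0,1\}^{[m]\times[K]}$. Let $\mathcal C_s$ be the directed graph consisting of all strands, directed from $\mathrm{In}_1$ to $\mathrm{Out}_q$; all links, directed from the first entry of the pair to the second; and, for each $(t,i)$, the straight edges of $\Sigma_{t,i}$ if $s_{t,i}=0$ and the crossed edges if $s_{t,i}=1$, directed from $u$ to $v$. Every vertex has in- and outdegree $1$. For interior vertices of strands and links this is clear; $a_\ell$ ends a strand and starts a link, $b_\ell$ ends a link and starts a strand, a $u$-vertex ends a link and starts a switch edge, and a $v$-vertex ends a switch edge and starts a link. So $\mathcal C_s$ is a union of disjoint directed cycles covering $V$. A strand and a switch edge are each followed by a link, so every directed cycle contains a link; it thus has more than $h$ vertices and is a cycle of $G$. Moreover, every link has an end in a switch, so \emph{every cycle of $\mathcal C_s$ meets a switch}.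

\subsection*{Merging}
\emph{Gadget $t$} consists of the switches $\Sigma_{t,1},\dots,\Sigma_{t,K}$ and the links of type (b) between them. Its \emph{entries} are the vertices $u^{t,1}_\ell$ and its \emph{exits} the vertices $v^{t,K}_\ell$, $\ell\in\Lambda_t$. In $\mathcal C_s$ the vertex $u^{t,i}_\ell$ is followed by $v^{t,i}_{\ell'}$ with $\ell'=\zeta_i^{s_{t,i}}(\ell)$, and then, if $i<K$, by the link to $u^{t,i+1}_{\ell'}$. Hence inside the gadget $\mathcal C_s$ consists of $h$ disjoint paths covering it, from $u^{t,1}_\ell$ to $v^{t,K}_{\sigma(\ell)}$, where $\sigma=\zeta_K^{s_{t,K}}\cdots\zeta_1^{s_{t,1}}$. The cycles of $\mathcal C_s$ enter the gadget only at entries and leave it only at exits. Following $\mathcal C_s$ from the exit $v^{t,K}_\ell$ until it returns to the gadget, at an entry $u^{t,1}_{\pi(\ell)}$, defines a permutation $\pi$ of $\Lambda_t$ and $h$ outer paths, none of which depend on $s_{t,1},\dots,s_{t,K}$. The cycles of $\mathcal C_s$ meeting gadget $t$ correspond to the cycles of $\pi\sigma$, and the union of their vertex sets is the gadget together with the outer paths. By Lemma~\ref{lem:universal}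 we can reset $s_{t,1},\dots,s_{t,K}$ so that $\pi\sigma$ is an $h$-cycle. This replaces all cycles meeting gadget $t$ by a single cycle on the union of their vertex sets and leaves the other cycles unchanged.

Start from any state and do this for $t=1,\dots,m$ in turn. We claim that after step $t$ the gadgets $1,\dots,t$ lie on one cycle. For $t=1$ this has just been shown. If it holds for some $t<m$, the link of type (c) from an exit of gadget $t$ to an entry of gadget $t+1$ lies on that cycle, so the cycle meets gadget $t+1$. Step $t+1$ puts all its vertices and all vertices of gadget $t+1$ on one cycle. After step $m$ all switches lie on one cycle, and since every cycle of $\mathcal C_s$ meets a switch, there is no other cycle. So $\mathcal C_s$ is a Hamilton cycle of $G$. Together with Lemma~\ref{lem:gamma} this proves Theorem~\ref{thm:main}. \qed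

\begin{remark}
The hypothesis $p\ge C\log n/n$ with $C$ large enters in the union bounds for (G1), (G2) and the first stage of Lemma~\ref{lem:layers}; in $h=o(np)$; and in $D\ge D_0$, which is needed for (G4) and for the halving stages. The order of the constants matters in \eqref{eq:budget}: the bound $h\log_2h\le13\log n$ does not involve $C_1$, so $C_1$ can be chosen to make the network small, and only then is $C$ chosen to make $D$ large.
\end{remark}

\section{The converse}\label{sec:converse}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
Let $A_i$, $H_i$ and $K^{(i)}$ be as in Section~\ref{sec:intro}. If $Z$ is binomial with mean $\mu\le np$ and $y=\varepsilon np/2$, then $\mathbb{P}(Z<\mu-y)\le2e^{-\varepsilon^2np/12}$: for $y>\mu$ the event is impossible, and for $y\le\mu$ apply \eqref{eq:chernoff} with $t=y/\mu$, so that $t^2\mu=y^2/\mu\ge y^2/(np)$. Let $C'=36/\varepsilon^2$, which makes this bound at most $2n^{-3}$. A union bound over at most $2n^2$ events shows that a.a.s., for all $2\le i<n/2$,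
\begin{align*}
\deg_\Gamma(v,H_i)&\ge(i-1)p-\varepsilon np/2\ge(i-\varepsilon n)p&&\text{for }v\in A_i,\\
\deg_\Gamma(v,V\setminus A_i)&\ge(n-i-1)p-\varepsilon np/2\ge(n-i-\varepsilon n)p&&\text{for }v\notin A_i,\\
\deg_\Gamma(v)&\ge(n-1)p-\varepsilon np/2\ge(1-\varepsilon)np&&\text{for }v\in V,
\end{align*}
where the second inequality in each line holds for $n\ge2/\varepsilon$. Given $(d_j)$ and $i$, let $G$ consist of the edges of $\Gamma$ that lie in $K^{(i)}$. As a spanning subgraph of $K^{(i)}$, it is not Hamiltonian. A vertex $v$ has degree $\deg_\Gamma(v,H_i)$ in $G$ if $v\in A_i$, degree $\deg_\Gamma(v)$ if $v\in H_i$, and degree $\deg_\Gamma(v,V\setminus A_i)$ otherwise. Note that $i-\varepsilon n\le n-i-\varepsilon n\le n-\varepsilon n$. So all vertices have degree at least $(i-\varepsilon n)p$, all but the $i$ vertices of $A_i$ have degree at least $(n-i-\varepsilon n)p$, and the $i-1$ vertices of $H_i$ have degree at least $(1-\varepsilon)np$. For the degree sequence $(d'_j)$ of $G$ this means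
\begin{align*}
d'_j&\ge(i-\varepsilon n)p\ge d_i\ge d_j&&\text{for }j\le i,\\
d'_j&\ge(n-i-\varepsilon n)p\ge d_{n-i+1}\ge d_j&&\text{for }i<j\le n-i+1,\\
d'_j&\ge(1-\varepsilon)np\ge d_j&&\text{for }j\ge n-i+2 .
\end{align*}
Thus $d'_j\ge d_j$ for all $j$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{haxell}
Haxell, \emph{Graphs Combin.} \textbf{11} (1995), 245--248.

\bibitem{problem}
\emph{Resilience of random graphs with respect to Hamiltonicity},
\texttt{https://homepages.inf.ed.ac.uk/\allowbreak mcryan/\allowbreak scm19/\allowbreak Condon19.pdf}.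

\end{thebibliography}
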